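
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sobolev regularity of planar Euler flows through a symmetric corner}


\begin{abstract}
Let $X_t$ be the flow of a Yudovich solution of the planar Euler equation with vorticity $\omega$. It has been conjectured that $X_t\in W^{1,p}_{loc}$ for every $t>0$ and every $1<p<2/(1-e^{-m(t)})$, where $m(t)=\int_0^t\|\omega(s,\cdot)\|_\infty\,ds$. We show that for every fixed $t>0$ there are data for which this is false at time $t$, and that it fails at all large times for a single bounded, compactly supported datum. For bounded, compactly supported data that are odd in each variable and H\"older continuous up to the boundary of the first quadrant, with value $A\neq0$ at the corner, we prove that, for $1\le p<\infty$, $X_t\in W^{1,p}_{loc}$ exactly when $p<1/(1-e^{-|A|t/\pi})$. The loss is caused by particles that pass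 close to the corner at time $t/2$ and are stretched twice, on the way in and on the way out.
\end{abstract}

\section{The question and the answer}

Identify $\mathbb R^2$ with $\mathbb C$, $z=x+iy$, and write $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$. The planar Euler equation in vorticity form is
\begin{equation}\label{eq:euler}
\omega_t+v\cdot\nabla\omega=0,\qquad \omega(0,\cdot)=\omega_0,\qquad v=K*\omega,\qquad K(z)=\frac{iz}{2\pi|z|^2}=\frac1{2\pi}\frac{(-y,x)}{x^2+y^2}.
\end{equation}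
Here $v(t,\cdot):\mathbb R^2\to\mathbb R^2$ is the velocity and $\omega(t,\cdot):\mathbb R^2\to\mathbb R$ the vorticity. By the Biot--Savart law, the relation $v=K*\omega$ encodes $\operatorname{div}v=0$ and $\operatorname{curl}v=\omega$. Since
$\partial_zv=\frac12(\operatorname{div}v+i\operatorname{curl}v)$, this is the same as $\partial_zv=\frac{i\omega}2$.

Throughout, $\omega_0\in L^1\cap L^\infty(\mathbb R^2)$, $\omega_0\not\equiv0$, and $\omega\in L^\infty([0,\infty);L^1\cap L^\infty)$ is the \emph{Yudovich solution}: the unique global weak solution, that is, $v=K*\omega$ and $\partial_t\omega+\operatorname{div}(v\omega)=0$ in the sense of distributions on $(0,\infty)\times\mathbb R^2$ with initial datum $\omega_0$. Let $X_t=X(t,0,\cdot)$ be its flow,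
\[
\frac{d}{dt}X(t,0,z)=v(t,X(t,0,z)),\qquad X(0,0,z)=z .
\]

How smooth is $X_t$ in space? If $v$ were Lipschitz, $X_t$ would be Lipschitz. But a bounded curl gives slightly less. By Yudovich~\cite{Yu}, $\partial_zv\in L^\infty$, hence $\partial_{\bar z}v\in BMO$, and $v$ is Zygmund, hence log-Lipschitz. So the flow exists, is unique, and $X_t\in C^{\alpha(t)}$; upper bounds for $\alpha(t)$ are due to Bahouri and Chemin~\cite{BC}. For Sobolev regularity, Clop and Jylh\"a~\cite{CJ} proved that $X_t\in W^{1,p}_{loc}$ for
\[
1<p<\frac2{t\|\omega_0\|_\infty}.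
\]
This range is nonempty only when $t\|\omega_0\|_\infty<2$. The following conjecture, stated in~\cite{Source}, agrees asymptotically with this bound as $t\to0^+$ and would cover all times.

\begin{conjecture}
For every $t>0$, $X_t\in W^{1,p}_{loc}$ if
\[
1<p<\frac{2}{1-\exp\left(-2\int_0^t\|\partial_zv(s,\cdot)\|_\infty\,ds\right)} .
\]
\end{conjecture}

Vorticity is transported by measure-preserving maps (Section~\ref{sec:facts}), so $2\|\partial_zv(s,\cdot)\|_\infty=\|\omega(s,\cdot)\|_\infty=\|\omega_0\|_\infty$ for every $s$, and the conjectured exponent is $2/(1-e^{-t\|\omega_0\|_\infty})$. It decreases to $2$ as $t\to\infty$, so in particular every $1<p\le2$ would be allowed at all times. We show that this is too optimistic. In fact no exponent $p>1$ survives for all times.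

Put $Q=(0,\infty)^2$, and call a function \emph{odd--odd} if it is odd in $x$ and odd in $y$. We write $C^\alpha(\overline Q)$ for the bounded functions on $\overline Q$ with finite H\"older seminorm of order $\alpha$. An odd--odd vorticity makes both axes invariant and the origin a stagnation point. If its restriction to $Q$ is H\"older continuous up to the boundary and does not vanish at the corner, then the vorticity is discontinuous at the origin and the velocity gradient is logarithmically unbounded there. This is where we look for a loss of regularity.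

\begin{theorem}[Sharp regularity for corner data]\label{thm:sharp}
Let $\omega_0$ be bounded, compactly supported and odd--odd, with $\omega_0|_Q$ the restriction of some $g_0\in C^\alpha(\overline Q)$, $0<\alpha\le1$. Put $A=g_0(0,0)$. Fix $T>0$ and set $q=e^{-|A|T/\pi}$.
\begin{itemize}
\item If $A\neq0$, then for $1\le p<\infty$
\[
X_T\in W^{1,p}_{loc}(\mathbb R^2)\quad\text{if and only if}\quad p<\frac1{1-q}=\frac1{1-e^{-|A|T/\pi}} .
\]
Moreover $|DX_T(z)|\le C\max\{1,|xy|^{-(1-q)}\}$ for a.e.\ $z=(x,y)$, with $C$ depending only on $\omega_0$ and $T$.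
\item If $A=0$, then $X_T$ is Lipschitz.
\end{itemize}
\end{theorem}

\begin{theorem}[The conjecture is false]\label{thm:disproof}
Let $M>0$ and $\omega_0(z)=M\,\mathrm{sgn}(xy)\,(1-|z|)^+$, so that $\|\omega_0\|_\infty=M$. Let $u_*$ be the unique zero in $(0,1)$ of $h(u)=1-2u+u^\pi$, and $\tau_*=\pi\log(1/u_*)$. Then $u_*>3/5$, so $\tau_*<\pi\log(5/3)<1.605$. For every $t$ with $Mt>\tau_*$ the interval
\[
\left[\frac1{1-e^{-Mt/\pi}},\ \frac2{1-e^{-Mt}}\right)\subset(1,\infty)
\]
is nonempty, and $X_t\notin W^{1,p}_{loc}$ for every $p$ in it. So the conjecture fails at every such $t$. Given any $t>0$, choosing $M>\tau_*/t$ gives a datum for which it fails at time $t$. If $Mt\ge\pi\log2$, then even $X_t\notin W^{1,2}_{loc}$.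
\end{theorem}

\begin{corollary}\label{cor:allp}
For every $p>1$ there is a $\tau_p$ such that, for the data of Theorem~\ref{thm:disproof}, $X_t\notin W^{1,p}_{loc}$ whenever $Mt\ge\tau_p$. So no exponent $p>1$ is admissible for all times.
\end{corollary}

Section~\ref{sec:deduce} deduces Theorem~\ref{thm:disproof} and Corollary~\ref{cor:allp} from Theorem~\ref{thm:sharp}. Section~\ref{sec:model} explains the exponent $1/(1-q)$ on a model that can be integrated by hand. The remaining sections show that the true flow follows the model up to bounded errors in logarithmic coordinates, and then prove the two halves of Theorem~\ref{thm:sharp}.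

\section{From Theorem~\ref{thm:sharp} to the failure of the conjecture}\label{sec:deduce}

\begin{proof}[Proof of Theorem~\ref{thm:disproof} and Corollary~\ref{cor:allp}]
On $Q$ the datum equals the bounded Lipschitz function $M(1-|z|)^+$, so Theorem~\ref{thm:sharp} applies with $\alpha=1$ and $A=M$. Since $\omega(s)=\omega_0\circ X_s^{-1}$ and $X_s$ is measure-preserving,
\[
2\int_0^t\|\partial_zv(s,\cdot)\|_\infty\,ds=\int_0^t\|\omega(s,\cdot)\|_\infty\,ds=Mt,
\]
and the conjectured exponent is $2/(1-e^{-Mt})$. With $u=e^{-Mt/\pi}\in(0,1)$,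
\[
\frac1{1-u}<\frac2{1-u^\pi}\iff 1-u^\pi<2-2u\iff h(u)>0 .
\]
The function $h$ is strictly convex on $[0,1]$, $h(0)=1$, $h(1)=0$ and $h'(1)=\pi-2>0$. So $h<0$ just to the left of $1$, and $h$ has exactly one zero $u_*$ in $(0,1)$, with $h>0$ on $[0,u_*)$ and $h<0$ on $(u_*,1)$. Thus $h(u)>0$ if and only if $u<u_*$, that is, $Mt>\tau_*$. For such $t$ the interval in the statement is nonempty, and by Theorem~\ref{thm:sharp} $X_t\notin W^{1,p}_{loc}$ for every $p$ in it.

Next, $h(3/5)=(3/5)^\pi-\frac15>0$, because $\pi\log(5/3)<1.605<1.609<\log5$. Hence $3/5<u_*$ and $\tau_*<\pi\log(5/3)<1.605$. Also $1/(1-u)\le2$ if and only if $u\le\frac12$, that is, $Mt\ge\pi\log2$; then $p=2$ is excluded by Theorem~\ref{thm:sharp}. Finally, $1/(1-e^{-\tau/\pi})$ decreases to $1$ as $\tau\to\infty$, so for the corollary it suffices to take $\tau_p$ with $1/(1-e^{-\tau_p/\pi})\le p$.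
\end{proof}

\begin{remark}[Scope]
If $0<Mt\le\tau_*$, then $h(u)\le0$, so $2/(1-e^{-Mt})\le1/(1-e^{-Mt/\pi})$. By Theorem~\ref{thm:sharp} the conjectured integrability then does hold for the data of Theorem~\ref{thm:disproof}. We do not decide whether it holds for all Yudovich data with $t\|\omega_0\|_\infty\le\tau_*$, nor what the optimal exponent over all Yudovich data is as a function of $t\|\omega_0\|_\infty$.
\end{remark}

\section{A model corner}\label{sec:model}

Let $A>0$ and put
\[
c=\frac2\pi,\qquad a=cA,\qquad q=e^{-aT/2}=e^{-AT/\pi}.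
\]
A vorticity equal to $A\,\mathrm{sgn}(xy)$ near $0$ has a stream function $cA\,xy\log|z|$ to leading order (Lemma~\ref{lem:corner}), so the velocity in $Q$ is approximately $a\log\frac1{|z|}\,(x,-y)$. Since $\max(x,y)\le|z|\le\sqrt2\max(x,y)$, we simplify once more and consider, in $Q$,
\begin{equation}\label{eq:model}
\dot x=a\,\mu\,x,\qquad \dot y=-a\,\mu\,y,\qquad \mu=\log^+\frac1{\max(x,y)} .
\end{equation}
The natural coordinates are
\begin{equation}\label{eq:coords}
\Sigma=-\tfrac12\log(xy),\qquad\delta=\tfrac12\log(x/y),\qquad\text{so that}\quad -\log x=\Sigma-\delta,\quad-\log y=\Sigma+\delta .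
\end{equation}
Thus $e^{-\Sigma}$ is the geometric mean of the coordinates, while on each hyperbola $xy=\mathrm{const}$ the coordinate $\delta$ runs from $-\infty$ toward the $y$-axis to $+\infty$ toward the $x$-axis. Since $-\log\max(x,y)=\Sigma-|\delta|$, the model becomes
\begin{equation}\label{eq:modellog}
\dot\Sigma=0,\qquad\dot\delta=a(\Sigma-|\delta|)^+ .
\end{equation}
The strain rate in the $x$-direction is, up to a bounded error, $a\mu=\dot\delta$, so we expect a particle to be stretched over $[0,T]$ by about $e^{\delta(T)-\delta(0)}$. The question is how large this increment can be.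

\begin{lemma}\label{lem:model}
Let $\Sigma_0\in\mathbb R$ and let $\bar\delta$ solve $\bar\delta'=a(\Sigma_0-|\bar\delta|)^+$ on $[0,T]$.
\begin{enumerate}
\item[(i)] If $\Sigma_0\le0$, then $\bar\delta$ is constant.
\item[(ii)] If $\Sigma_0>0$, then $\bar\delta(T)-\bar\delta(0)\le2(1-q)\Sigma_0$.
\item[(iii)] If $\Sigma_0>0$ and $\bar\delta(0)=-(1-q)\Sigma_0$, then $\bar\delta(T)=(1-q)\Sigma_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\Sigma_0\le0$, the right side of the equation vanishes identically. Let $\Sigma_0>0$. If $|\bar\delta(0)|\ge\Sigma_0$, then $\bar\delta(0)$ is an equilibrium and $\bar\delta$ is constant. Otherwise $e=\bar\delta/\Sigma_0$ takes values in $(-1,1)$, is increasing, and solves $e'=a(1-|e|)$. So over a time interval of length $s$, the quantity $1+e$ is multiplied by $e^{as}$ as long as $e\le0$, and $1-e$ is multiplied by $e^{-as}$ as long as $e\ge0$. Recall $e^{-aT}=q^2$.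

\emph{If $e(0)\ge0$}, then $1-e(T)=q^2(1-e(0))$, so $e(T)-e(0)=(1-q^2)(1-e(0))\le1-q^2\le2(1-q)$.

\emph{If $e(T)\le0$}, then $1+e(0)=q^2(1+e(T))$, so $e(T)-e(0)=(1-q^2)(1+e(T))\le1-q^2\le2(1-q)$.

\emph{Otherwise} $e$ vanishes at some $s\in(0,T)$. Then $1+e(0)=e^{-as}$ and $1-e(T)=e^{-a(T-s)}$, and by the arithmetic--geometric mean inequality
\[
e(T)-e(0)=2-e^{-as}-e^{-a(T-s)}\le2-2e^{-aT/2}=2(1-q).
\]
This proves (ii). In (iii), $1+e(0)=q=e^{-aT/2}$, so $e$ vanishes at time $T/2$, and then $1-e(T)=e^{-aT/2}=q$.
\end{proof}

Let us read off the exponents, still heuristically and in the model. Put $w=e^{-\Sigma}=\sqrt{xy}$, which is small. From \eqref{eq:coords} one computes $dx\,dy=2e^{-2\Sigma}\,d\Sigma\,d\delta$. So particles filling a unit square in the $(\Sigma,\delta)$-plane occupy an area comparable to $w^2$.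

\emph{One-way trip.} Particles that start on the diagonal $\delta=0$, at distance about $w$ from the origin, have $\delta(T)=(1-q^2)\Sigma$. They are stretched by $w^{-(1-q^2)}$. Their contribution to $\int|DX_T|^p$ is about $w^{2-p(1-q^2)}$; summed over the scales $w=e^{-n}$ it is finite precisely for
\[
p<\frac2{1-q^2}=\frac2{1-e^{-2AT/\pi}} .
\]
This bound has the same form as the conjectured one. It is what one finds if one considers only particles that start near the diagonal.

\emph{Two-way trip.} The worst particles are instead those which are closest to the origin at time $T/2$. By Lemma~\ref{lem:model}(iii) they are stretched by $w^{-2(1-q)}$, and they contribute $w^{2-2p(1-q)}$. The sum over scales is finite precisely for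
\[
p<\frac1{1-q} .
\]
Since $\frac1{1-q}=\frac{1+q}2\cdot\frac2{1-q^2}$, this is always more restrictive, and it tends to $1$, not $2$, as $T\to\infty$. Figure~\ref{fig:trip} shows the trip. Part (ii) of the lemma says that no particle is stretched more.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (0,0)--(4.1,0) node[right] {$x$};
\draw[->] (0,0)--(0,4) node[above] {$y$};
\draw[dashed,domain=0.135:3.7,samples=80,smooth] plot (\x,{0.5/\x});
\draw[very thick] (0,3.33)--(0.15,3.33);
\draw[very thick] (0,0.707)--(0.707,0.707);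
\draw[very thick] (0,0.04)--(3.33,0.15);
\fill (0.15,3.33) circle (1.6pt);
\fill (0.707,0.707) circle (1.6pt);
\fill (3.33,0.15) circle (1.6pt);
\node[right] at (0.25,3.4) {$(w^{2-q},w^q)$ at time $0$};
\node[right] at (0.8,0.85) {$(w,w)$ at time $T/2$};
\node[above] at (3.6,0.25) {$(w^q,w^{2-q})$ at time $T$};
\end{tikzpicture}
\caption{A horizontal segment carried through the corner by the model flow \eqref{eq:model} (not to scale; $w$ is small). Its left end stays on the invariant $y$-axis, its right end travels along the hyperbola $xy=w^2$. The length grows from $w^{2-q}$ to $w$ during the first half of the time interval, while $y$ decreases from $w^q$ to $w$, and to at least $w^q$ during the second half. The image at time $T$ is a curve; only its ends matter, and it is drawn straight.}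
\label{fig:trip}
\end{figure}

To turn this into a proof we need two things. First, at all times in $[0,T]$ the gradient $Dv$ must be, up to a \emph{bounded} error, the strain of the model (Section~\ref{sec:velocity}). Second, bounded errors in $Dv$ must cost only bounded factors, both in the upper bound for $|DX_T|$ and in the position at time $T$ of the right end of the segment in Figure~\ref{fig:trip} (Section~\ref{sec:trajectories}).

\section{The velocity near the corner}\label{sec:velocity}

From here on $\omega_0$ is as in Theorem~\ref{thm:sharp}, and $T>0$ is fixed.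

\subsection{Standard facts and symmetry}\label{sec:facts}

We use the following facts of Yudovich theory; see \cite[Chapter~8]{MB}. The field $v$ is bounded, and
\begin{equation}\label{eq:loglip}
|v(t,z)-v(t,z')|\le C|z-z'|\Big(1+\log^+\frac1{|z-z'|}\Big)\qquad\text{uniformly in }t .
\end{equation}
The maps $X_t$ are measure-preserving homeomorphisms, $(t,z)\mapsto X_t(z)$ is continuous, and $\omega(t)=\omega_0\circ X_t^{-1}$; we use this representative for every $t$. Trajectories are Lipschitz in time, and it will suffice that they satisfy the differential equation for a.e.\ time.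

We also recall two facts of real analysis. A locally Lipschitz function on an open set is differentiable a.e.\ (Rademacher), and its weak gradient is its a.e.\ gradient. A continuous function that is absolutely continuous on compact segments of almost every line parallel to each axis, and whose a.e.\ partial derivatives are in $L^p_{loc}$, lies in $W^{1,p}_{loc}$, and these partial derivatives form its weak gradient (the ACL characterization).

Let $S$ be a reflection in a line through $0$. Then $K(Sz)=-SK(z)$, so $\omega^S(t,z)=-\omega(t,Sz)$ has velocity $K*\omega^S=S\,v(t,Sz)$. Hence $\omega^S$ is again a Yudovich solution, with flow $SX_tS$.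

For the reflections $S$ in the two axes, $\omega_0^S=\omega_0$. By uniqueness $\omega(t)$ stays odd--odd and $X_t$ commutes with $S$. Since $X_t$ is injective, $X_t(z)=SX_t(z)=X_t(Sz)$ if and only if $z=Sz$. So $X_t(z)$ lies on a given axis if and only if $z$ does. In particular $X_t$ fixes $0$. Trajectories are continuous and start at the identity, so $X_t$ maps each open quadrant into itself and, being onto, maps $Q$ onto $Q$. Moreover $v_1$ is odd in $x$ and $v_2$ is odd in $y$, so
\begin{equation}\label{eq:vanish}
v_1(t,0,y)=0,\qquad v_2(t,x,0)=0 .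
\end{equation}
For the reflection in the diagonal $x=y$, the new datum is $-\omega_0(y,x)$, with corner value $-A$, and the flow is conjugated by an isometry that preserves $|xy|$. So \textbf{we may and do assume $A\ge0$}. We keep the notation $c=\frac2\pi$, $a=cA$, $q=e^{-aT/2}$, also when $A=0$.

Below, $C$ and $O(1)$ denote quantities bounded by constants that depend on $\omega_0$ and $T$, but not on the point nor on $t\in[0,T]$.

\begin{lemma}\label{lem:propagate}
There is $\beta\in(0,1]$ such that for every $t\in[0,T]$, $\omega(t)$ is odd--odd, its support lies in a fixed disc, and $\omega(t)|_Q$ extends to an element of $C^\beta(\overline Q)$ with norm at most $C$ and corner value $A$.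
\end{lemma}

\begin{proof}
Oddness was shown above. The support of $\omega(t)$ lies within distance $T\|v\|_\infty$ of that of $\omega_0$. On $Q$ we have $\omega(t)=g_0\circ X_t^{-1}$, where $X_t^{-1}$ maps $\overline Q$ to itself and fixes $0$. It remains to prove that $X_t^{-1}$ is H\"older with uniform constants.

For two distinct trajectories let $\rho(s)>0$ be their distance and $L=\log\frac1\rho$. By \eqref{eq:loglip}, $|L'|\le C(1+L^+)$ a.e., so
\[
1+L^+(t)\le\kappa^{-1}(1+L^+(0)),\qquad\kappa=e^{-CT}.
\]
Suppose that at time $t$ the trajectories are at $z$ and $z'$ with $\rho(t)=|z-z'|\le1$, so $\rho(0)=|X_t^{-1}(z)-X_t^{-1}(z')|$. If $\rho(0)\le1$, then $L(0)\ge\kappa(1+L(t))-1$, that is, $\rho(0)\le e^{1-\kappa}|z-z'|^\kappa$. If $\rho(0)>1$, then $L^+(0)=0$, so $|z-z'|\ge e^{1-1/\kappa}$, while $\rho(0)\le1+2T\|v\|_\infty$. In both cases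
\[
|X_t^{-1}(z)-X_t^{-1}(z')|\le C|z-z'|^\kappa\qquad(|z-z'|\le1).
\]
Thus $g_0\circ X_t^{-1}$ is H\"older on $\overline Q$ with exponent $\beta=\alpha\kappa$ for points at distance at most $1$; for points at distance more than $1$ the bound $2\|\omega_0\|_\infty\le2\|\omega_0\|_\infty|z-z'|^\beta$ suffices.
\end{proof}

So at each time $\omega(t)$ is, near $0$, equal to $A\,\mathrm{sgn}(xy)$ plus a piece that vanishes at the corner at a H\"older rate. We treat the two pieces separately.

\subsection{The explicit corner flow}

Let $(r,\theta)$ be polar coordinates. We look for $\Psi_0$, odd--odd, with $\Delta\Psi_0=\mathrm{sgn}(xy)$. By homogeneity one would try $\Psi_0=r^2G(\theta)$, with $G''+4G=1$ on $(0,\frac\pi2)$ and $G(0)=G(\frac\pi2)=0$. This boundary value problem is resonant: $\sin2\theta$ solves the homogeneous problem, and $\int_0^{\pi/2}\sin2\theta\,d\theta=1\ne0$. The function $xy\log r$ repairs this, since $\Delta(xy\log r)=2\sin2\theta$ on $Q$. We must take the multiple $c$ of it for which $1-2c\sin2\theta$ is orthogonal to $\sin2\theta$. Since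 $\int_0^{\pi/2}\sin^22\theta\,d\theta=\frac\pi4$, this gives $c=\frac2\pi$, and with it the rate $a=\frac{2A}\pi$.

\begin{lemma}\label{lem:corner}
On $[0,\frac\pi2]$ let $G(\theta)=\frac14(1-\cos2\theta)+\frac\theta\pi\cos2\theta$, extended oddly about $0$ and $\frac\pi2$ to a $\pi$-periodic function. Set $\Psi_0=c\,xy\log r+r^2G(\theta)$. Then $\Psi_0\in C^1(\mathbb R^2)$ is odd--odd, $\Delta\Psi_0=\mathrm{sgn}(xy)$ in the sense of distributions, and
\[
D^2\Psi_0=c\log r\begin{pmatrix}0&1\\1&0\end{pmatrix}+O(1)\quad\text{a.e.}
\]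
\end{lemma}

\begin{proof}
We have $G(0)=0$ and $G(\frac\pi2)=\frac12-\frac12=0$, so the odd extension is $C^1$ and piecewise smooth. On $(0,\frac\pi2)$,
\[
G''=\cos2\theta-\tfrac{4\theta}\pi\cos2\theta-\tfrac4\pi\sin2\theta,\qquad 4G=1-\cos2\theta+\tfrac{4\theta}\pi\cos2\theta,
\]
so $\Delta(r^2G)=4G+G''=1-\frac4\pi\sin2\theta$ on $Q$. Since $xy$ and $\log r$ are harmonic off $0$,
\[
\Delta(xy\log r)=2\,(y,x)\cdot\frac{(x,y)}{r^2}=\frac{4xy}{r^2}=2\sin2\theta .
\]
So $\Delta\Psi_0=1$ on $Q$, and by oddness $\Delta\Psi_0=\mathrm{sgn}(xy)$ off the axes.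

The gradient $\nabla\Psi_0$ is continuous on $\mathbb R^2$ (it tends to $0$ at the origin) and smooth on each closed quadrant minus $0$, with derivatives that grow at most logarithmically at $0$. By the ACL characterization its distributional derivatives are its a.e.\ derivatives, so the axes contribute nothing to $\Delta\Psi_0$. Finally
\[
\partial_{xy}(xy\log r)=\log r+1-\frac{2x^2y^2}{r^4}=\log r+\frac{x^4+y^4}{r^4},
\]
while $\partial_{xx}(xy\log r)=\frac{3xy}{r^2}-\frac{2x^3y}{r^4}$, its analogue $\partial_{yy}(xy\log r)$, and $D^2(r^2G)$ are homogeneous of degree $0$ and bounded.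
\end{proof}

\subsection{Data that vanish at the corner}

Convolution with the derivative of $K$ is a singular integral and does not preserve $L^\infty$. The remaining part of the vorticity still jumps across the axes, so we cannot quote the H\"older theory either. What saves us is that the kernel is \emph{even}: near a point close to one axis, a jump across a straight line contributes a bounded amount. Only the corner is dangerous, and there the data vanish at a H\"older rate. The vanishing cannot be dropped: the truncated corner vorticity $\omega_b$ of Section~\ref{sec:Dv} satisfies all the other hypotheses and, by Lemma~\ref{lem:corner}, has unbounded velocity gradient.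

\begin{lemma}\label{lem:bounded}
Let $f$ be bounded and odd--odd, with support in $B_R$, and let $f|_Q$ extend to an element of $C^\beta(\overline Q)$ with H\"older constant $H$ and corner value $0$. Then the distributional gradient $\nabla(K*f)$ is in $L^\infty$, with a bound depending only on $\beta,R,H,\|f\|_\infty$.
\end{lemma}

\begin{proof}
In this proof $C$ denotes an absolute constant.

\emph{Step 1: reduction to truncated kernels.} Let $k=\partial_jK_i$ on $\mathbb R^2\setminus\{0\}$. It is smooth, even, and homogeneous of degree $-2$. Since $K_i$ is homogeneous of degree $-1$, the number $c_{ij}=\oint_{|\zeta|=\rho}K_i\frac{\zeta_j}\rho\,d\sigma$ does not depend on $\rho$; by the divergence theorem $k$ integrates to $0$ over every annulus centered at $0$, hence has mean zero on every circle centered at $0$. Let $k_\epsilon=k\,1_{|\zeta|>\epsilon}$. For $\varphi\in C_c^\infty$, integration by parts gives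
\[
-\int_{|\zeta|>\epsilon}K_i(\zeta)\,\partial_j\varphi(u+\zeta)\,d\zeta=\int k_\epsilon(\zeta)\varphi(u+\zeta)\,d\zeta+\oint_{|\zeta|=\epsilon}K_i\frac{\zeta_j}\epsilon\,\varphi(u+\zeta)\,d\sigma .
\]
As $\epsilon\to0$, the left side converges uniformly in $u$, because $\int_{|\zeta|<\epsilon}|K|\,d\zeta=\epsilon$, and the last term converges uniformly to $c_{ij}\varphi(u)$. Multiplying by $f(u)$ and integrating,
\[
\langle\partial_j(K_i*f),\varphi\rangle=c_{ij}\int f\varphi+\lim_{\epsilon\to0}\int(k_\epsilon*f)\,\varphi .
\]
So it suffices to bound $|k_\epsilon*f(z)|$ uniformly in $\epsilon>0$ and in $z$ off the axes. A reflection in an axis turns $f$ into $-f$ and $k$ into another even kernel that is homogeneous of degree $-2$ and has mean zero on circles. Only these properties and a bound for $k$ on the unit circle are used below, so we may take $z=(x,y)\in Q$. Let $r=|z|$. Since $f$ vanishes at the corner and is odd--odd, $|f(u)|\le H|u|^\beta$ a.e.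

\emph{Step 2: the far part $|u-z|\ge r/2$.} Here $|u|\le|u-z|+r\le3|u-z|$. If $r\le2R$, then $|u-z|\le3R$ on the support of $f$, and the contribution is at most $CH\int_{|\zeta|\le3R}|\zeta|^{\beta-2}\,d\zeta$. If $r>2R$, then $|u-z|\ge R$ on the support of $f$, and the contribution is at most $CR^{-2}\|f\|_\infty|B_R|=C\|f\|_\infty$.

\emph{Step 3: the near part $\epsilon<|u-z|<r/2$.} If $r>2R$, then $f=0$ there. Let $r\le2R$ and suppose first $x\ge y$. Then $x\ge r/\sqrt2>r/2$, so the region lies in $\{u_1>0\}$, where
\[
f(u)=\mathrm{sgn}(u_2)\,\tilde g(u),\qquad\tilde g(u)=f(u_1,|u_2|)\qquad(u_2\ne0).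
\]
Since $\big||u_2|-y\big|\le|u_2-y|$, we have $|\tilde g(u)-\tilde g(z)|\le H|u-z|^\beta$. So the near part equals
\[
\tilde g(z)\,J+O\Big(H\int_{|\zeta|<r/2}|\zeta|^{\beta-2}\,d\zeta\Big),\qquad J=\int_{\epsilon<|u-z|<r/2}k(z-u)\,\mathrm{sgn}(u_2)\,du,
\]
with an absolute implied constant, and $|\tilde g(z)|\le\|f\|_\infty$. It remains to bound $J$. Consider the circle $u=z+se^{i\phi}$, where $u_2=y+s\sin\phi$.
\begin{itemize}
\item For $s<y$, $\mathrm{sgn}(u_2)=1$, and the circle contributes $0$ since $k$ has mean zero.
\item For $s>y$, $\mathrm{sgn}(u_2)=\mathrm{sgn}(\sin\phi)$ except where $-y/s\le\sin\phi\le0$, a set of angles of measure $2\arcsin(y/s)\le\pi y/s$. The integral of the even function $k$ against $\mathrm{sgn}(\sin\phi)$, which is odd under $\phi\mapsto\phi+\pi$, vanishes.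
\end{itemize}
Hence $|J|\le C\int_y^\infty s^{-2}\cdot\frac ys\cdot s\,ds=C$. If $y\ge x$, the region lies in $\{u_2>0\}$, where $f(u)=\mathrm{sgn}(u_1)f(|u_1|,u_2)$, and the same computation applies with $x$, $\cos\phi$ in place of $y$, $\sin\phi$.
\end{proof}

\subsection{The formula for $Dv$}\label{sec:Dv}

Put
\[
\lambda(z)=\log^+\frac1{|z|}.
\]
Let $\chi\in C_c^\infty$ be radial with $\chi=1$ on $B_1$, let $\Psi=\chi\Psi_0$, and let $\nabla^\perp\Psi=(-\Psi_y,\Psi_x)$. Then
\[
\omega_b:=\Delta\Psi=\chi\,\mathrm{sgn}(xy)+2\nabla\chi\cdot\nabla\Psi_0+\Psi_0\Delta\chi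
\]
is odd--odd and compactly supported, and $\omega_b|_Q$ is smooth up to $\overline Q$ with corner value $1$. Moreover $K*\omega_b=\nabla^\perp\Psi$: the difference has zero divergence and zero curl, so its components are harmonic, and they tend to $0$ at infinity, so they vanish.

By Lemma~\ref{lem:propagate}, $f=\omega(t)-A\omega_b$ satisfies the hypotheses of Lemma~\ref{lem:bounded} with constants uniform in $t\in[0,T]$. Hence $v=A\nabla^\perp\Psi+K*f$ with $\nabla(K*f)=O(1)$. Since $D^2\Psi=\chi D^2\Psi_0+O(1)$ and $\chi\log\frac1r=\lambda+O(1)$, Lemma~\ref{lem:corner} gives $\Psi_{xy}=-c\lambda+O(1)$ and $\Psi_{xx},\Psi_{yy}=O(1)$. Therefore, for every $t\in[0,T]$ and a.e.\ $z$,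
\begin{equation}\label{eq:Dv}
Dv(t,z)=a\,\lambda(z)\begin{pmatrix}1&0\\0&-1\end{pmatrix}+O(1).
\end{equation}
Consequently, on a convex open set $U$ with $0\notin\overline U$, $v(t,\cdot)$ is Lipschitz with constant $a\sup_U\lambda+C$.

If $A=0$, then $Dv$ is bounded uniformly on $[0,T]\times\mathbb R^2$, so $v$ is Lipschitz in space and, by Gronwall's inequality, $X_T$ is Lipschitz. This is the last claim of Theorem~\ref{thm:sharp}. \textbf{From now on $A>0$.}

Integrating \eqref{eq:Dv} from the axes, we see that for $z=(x,y)\in Q$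
\begin{equation}\label{eq:v}
v_1=x\,(a\lambda(z)+b_1),\qquad v_2=-y\,(a\lambda(z)+b_2),\qquad|b_1|,|b_2|\le C.
\end{equation}
Indeed, let $y>0$. The segment $[0,x]\times\{y\}$ has a convex neighborhood whose closure avoids $0$, so $v_1(t,\cdot,y)$ is Lipschitz on it, and by \eqref{eq:vanish} $v_1(t,x,y)=\int_0^x\partial_1v_1(t,s,y)\,ds$. For a.e.\ $y$, \eqref{eq:Dv} holds at a.e.\ $s$. For $0<s\le x$,
\[
0\le\lambda(s,y)-\lambda(x,y)\le\log\frac{|(x,y)|}{|(s,y)|}\le\log\frac xs,\qquad\text{and}\qquad\frac1x\int_0^x\log\frac xs\,ds=1 .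
\]
So the mean of $\lambda(\cdot,y)$ over $[0,x]$ differs from $\lambda(x,y)$ by at most $1$. This gives the first part of \eqref{eq:v} for a.e.\ $y$, and by continuity of $v$ and $\lambda$ for all $y>0$. For $v_2$ we integrate $\partial_2v_2=-a\lambda+O(1)$ over the vertical segment $\{x\}\times[0,y]$, on which $v_2$ vanishes at the lower end.

\section{The true flow follows the model}\label{sec:trajectories}

\subsection{Derivatives of the flow}

In the model we expected a stretching factor $\exp\int a\mu$. For the true flow this is an upper bound up to a constant factor, with $\lambda$ in place of $\mu$.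

\begin{lemma}\label{lem:DX}
$X_T$ is locally Lipschitz on $\mathbb R^2\setminus\{0\}$, and at every point $z\neq0$ where it is differentiable
\[
|DX_T(z)|\le C\exp\Big(\int_0^Ta\,\lambda(X_s(z))\,ds\Big).
\]
\end{lemma}

\begin{proof}
Fix $z\neq0$. Since $X_s(z)\ne0$ for all $s$, $d:=\min_{[0,T]}|X_s(z)|>0$. Let $0<\eta<d/2$. By continuity of $(s,w)\mapsto X_s(w)$ and compactness of $[0,T]$ there is a neighborhood $V$ of $z$ with $X_s(w)\in B(X_s(z),\eta)$ for all $w\in V$ and $s\in[0,T]$. On this ball $|\cdot|\ge d/2$, so $\lambda$ differs from $\lambda(X_s(z))$ by at most $2\eta/d$, and by \eqref{eq:Dv} $v(s,\cdot)$ is Lipschitz there with constant $a\lambda(X_s(z))+\frac{2a\eta}d+C$. For distinct $w,w'\in V$ let $\rho(s)=|X_s(w)-X_s(w')|>0$. Then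
\[
\Big|\frac d{ds}\log\rho(s)\Big|\le a\lambda(X_s(z))+\frac{2a\eta}d+C\qquad\text{for a.e. }s .
\]
Integrating, $X_T$ is Lipschitz on $V$ with constant $\exp\int_0^T\big(a\lambda(X_s(z))+\frac{2a\eta}d+C\big)ds$. This bounds $|DX_T(z)|$ if it exists; let $\eta\to0$.
\end{proof}

\subsection{Trajectories in logarithmic coordinates}

For $z\in Q$ write $X_s(z)=(x(s),y(s))\in Q$ and use the coordinates \eqref{eq:coords} along the trajectory. By \eqref{eq:v},
\[
\Sigma'=-\frac12\Big(\frac{x'}x+\frac{y'}y\Big)=\frac{b_2-b_1}2=O(1),\qquad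
\delta'=\frac12\Big(\frac{x'}x-\frac{y'}y\Big)=a\lambda(X_s)+\frac{b_1+b_2}2 .
\]
Since $\max(x,y)\le|(x,y)|\le\sqrt2\max(x,y)$ and $-\log\max(x,y)=\Sigma-|\delta|$, we have $\lambda=(\Sigma-|\delta|)^++O(1)$. Write $\Sigma_0=\Sigma(0)$ and $F(\delta)=a(\Sigma_0-|\delta|)^+$. Then on $[0,T]$
\begin{equation}\label{eq:log}
\Sigma(s)=\Sigma_0+O(1),\qquad\delta'=F(\delta)+O(1),\qquad a\lambda(X_s)=F(\delta)+O(1).
\end{equation}
So the model \eqref{eq:modellog} holds up to bounded errors. Let $\bar\delta'=F(\bar\delta)$, $\bar\delta(0)=\delta(0)$. The function $F$ is Lipschitz with constant $a$, so by Gronwall's inequality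
\begin{equation}\label{eq:shadow}
\delta=\bar\delta+O(1)\quad\text{on }[0,T].
\end{equation}
It is essential here that the Lipschitz constant of $F$ does not depend on $\Sigma_0$: the error stays bounded however close the particle comes to the corner. In particular $F(\delta)=F(\bar\delta)+O(1)$, and integrating the last relation in \eqref{eq:log},
\begin{equation}\label{eq:strain}
\int_0^Ta\,\lambda(X_s(z))\,ds=\bar\delta(T)-\bar\delta(0)+O(1).
\end{equation}

\section{Failure for $p\ge\frac1{1-q}$}\label{sec:failure}

We follow the segment of Figure~\ref{fig:trip}. By Lemma~\ref{lem:model}(iii) its right end should have $\delta(0)=-(1-q)\Sigma_0$, that is, by \eqref{eq:coords}, $-\log y=q\Sigma_0$ and $-\log x=(2-q)\Sigma_0$. So for $0<y<1$ set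
\[
\xi(y)=y^{(2-q)/q}<y .
\]
The trajectory from $(\xi(y),y)$ has
\[
\Sigma_0=\frac12\Big(\frac{2-q}q+1\Big)\log\frac1y=\frac1q\log\frac1y>0,\qquad\delta(0)=\log\frac1y-\Sigma_0=-(1-q)\Sigma_0 .
\]
By Lemma~\ref{lem:model}(iii) and \eqref{eq:shadow}, $\delta(T)=(1-q)\Sigma_0+O(1)$, and $\Sigma(T)=\Sigma_0+O(1)$ by \eqref{eq:log}. So
\[
-\log x(T)=\Sigma(T)-\delta(T)=q\Sigma_0+O(1)=\log\frac1y+O(1),
\]
and the first coordinate of $X_T(\xi(y),y)$ is at least $y/C$. The first coordinate of $X_T(0,y)$ is $0$, since the $y$-axis is invariant.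

By Lemma~\ref{lem:DX}, $X_T$ is Lipschitz on the segment $[0,\xi(y)]\times\{y\}$. So $\int_0^{\xi(y)}|\partial_xX_T(s,y)|\,ds\ge y/C$, and H\"older's inequality gives
\[
\int_0^{\xi(y)}|\partial_xX_T(s,y)|^p\,ds\ \ge\ \Big(\int_0^{\xi(y)}|\partial_xX_T(s,y)|\,ds\Big)^p\xi(y)^{1-p}\ \ge\ C^{-p}\,y^{\,p-(p-1)(2-q)/q} .
\]
The last exponent equals $2p-1-\frac{2(p-1)}q$. It is at most $-1$ if and only if $pq\le p-1$, that is, $p(1-q)\ge1$. In that case, integrating over $y\in(0,\varepsilon)$,
\[
\int_{B_{2\varepsilon}\setminus\{0\}}|DX_T|^p=\infty\qquad\text{for every }\varepsilon\in(0,1).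
\]
Here $DX_T$ is the a.e.\ classical gradient. Off $0$ the map $X_T$ is locally Lipschitz, so a weak gradient of $X_T$ must coincide there with this gradient. Hence $X_T\notin W^{1,p}_{loc}$ for $p\ge\frac1{1-q}$. Together with Section~\ref{sec:deduce}, this disproves the conjecture.

\section{Integrability for $p<\frac1{1-q}$}\label{sec:integrability}

For a.e.\ $z=(x,y)\in Q$ the map $X_T$ is differentiable at $z$, and Lemma~\ref{lem:DX} with \eqref{eq:strain} gives $|DX_T(z)|\le Ce^{\bar\delta(T)-\bar\delta(0)}$. If $xy\ge1$, then $\Sigma_0\le0$, and the exponent vanishes by Lemma~\ref{lem:model}(i). If $xy<1$, then $\Sigma_0>0$, and by Lemma~\ref{lem:model}(ii)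
\[
|DX_T(z)|\le Ce^{2(1-q)\Sigma_0}=C(xy)^{-(1-q)} .
\]
Since $X_T$ commutes with the reflections in the axes,
\[
|DX_T(z)|\le C\max\{1,|xy|^{-(1-q)}\}\qquad\text{for a.e. }z\in\mathbb R^2 ,
\]
which is the pointwise bound of Theorem~\ref{thm:sharp}. By Fubini's theorem the right side is in $L^p_{loc}$ when $p(1-q)<1$.

Finally, the point $0$ causes no trouble: $X_T$ is continuous on $\mathbb R^2$ and locally Lipschitz off $0$, hence Lipschitz on compact segments of every horizontal or vertical line that misses $0$, that is, of almost every such line. By the ACL characterization $X_T\in W^{1,p}_{loc}(\mathbb R^2)$ for $1\le p<\frac1{1-q}$. With Section~\ref{sec:failure}, this completes the proof of Theorem~\ref{thm:sharp}. \hfill$\square$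

\begin{thebibliography}{9}

\bibitem{BC} Bahouri and Chemin, 1993.

\bibitem{CJ} Clop and Jylh\"a, 2019.

\bibitem{MB} Majda and Bertozzi, \emph{Vorticity and Incompressible Flow}, Chapter~8.

\bibitem{Source} \emph{Pointwise Descriptions Of Nearly Incompressible Vector Fields With Bounded Curl}, \url{http://blogs.mat.ucm.es/earco/wp-content/uploads/sites/65/2022/06/Conf-Sengupta.pdf}.

\bibitem{Yu} Yudovich, 1963.

\end{thebibliography}

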